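# A metric on 74 points with no optimal realization inside the 1-skeleton of its tight span

## 1. Three points, four points, and two polyhedra

Take three points $x,y,z$ at mutual distance $2$. We want a weighted graph containing $x,y,z$, possibly with extra vertices, whose shortest-path distances between $x,y,z$ are all $2$, and we want it short. A triangle with edges of weight $2$ has total weight $6$. A tripod, with one extra vertex $v$ joined to each of $x,y,z$ by an edge of weight $1$, has total weight $3$.

Nothing beats $3$. In any graph that does the job, the three points lie in a connected piece, so there is a minimal subtree $S$ containing them, and distances in $S$ are at least $2$. Walk once around $S$: every edge is traversed twice, and the walk meets $x,y,z$ in some cyclic order, so $2\operatorname{len}(S)\ge 2+2+2$.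

The new vertex $v$ can be described without any graph, by its list of distances $(1,1,1)$ to $x,y,z$. Consider all lists $f=(f(x),f(y),f(z))$ satisfying $f(p)+f(q)\ge d(p,q)$ for all $p,q$, equal points included (so $f\ge0$), and among these the pointwise minimal ones. In a minimal list every point $p$ has a partner $q$, possibly $q=p$, with $f(p)+f(q)=d(p,q)$; otherwise $f(p)$ could be lowered. Let $f$ be minimal, with smallest value $s=f(x)$, say. If $s>1$, no pair has equality, so $s\le 1$. Then $f(y),f(z)\ge 2-s\ge1$. The partner of $y$ is not $y$ itself, since $f(y)>0$. If it is $z$, then $f(y)+f(z)=2$ forces $f(y)=f(z)=1$ and $s=1$. In every case $f(y)=2-s$, and likewise $f(z)=2-s$. So the minimal lists are $(s,2-s,2-s)$ for $0\le s\le1$ and their permutations: three segments of length $1$ in the maximum norm, meeting in $(1,1,1)$. The set of minimal lists *is* the tripod.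

Now take the four vertices $1,2,3,4$ of a 4-cycle with unit edges: neighbors have distance $1$, opposite points distance $2$. Let $f$ be a minimal list. We claim $f(1)+f(3)=2$. If $f(1)=0$, then $f(2),f(4)\ge1$ and $f(3)\ge2$, so minimality gives $f=(0,1,2,1)$; the case $f(3)=0$ is the same. Otherwise, if $f(1)+f(3)>2$, then $1$ and $3$ each have a partner in $\{2,4\}$. If the partner is the same point, say $2$, then $f(1)=f(3)=1-f(2)\le 1$, a contradiction. If the partners differ, then $f(1)+f(2)+f(3)+f(4)=2$, although $f(1)+f(3)\ge 2$ and $f(2)+f(4)\ge2$, again a contradiction. By symmetry $f(2)+f(4)=2$ as well. Writing $f=(p,q,2-p,2-q)$, the remaining conditions are $1\le p+q\le3$ and $|p-q|\le1$, and conversely every such $f$ is minimal because every point has a partner. So the minimal lists form a solid square with corners $(p,q)=(0,1),(1,0),(2,1),(1,2)$. These corners are the distance lists of the four points, and the boundary of the square is the 4-cycle we began with, of weight $4$. Lemma 5 below will show that no graph of smaller weight has these distances.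

In both examples a cheapest graph appears among the vertices and edges of the polyhedral complex of minimal lists. Does this always happen?

## 2. Realizations, tight spans, and the statement to be refuted

All graphs are finite. For a weighted graph $R$ we write $|R|$ for its geometric realization, $d_R$ for its path metric (also between points inside edges), and $\operatorname{len}(R)$ for its total weight. Isolated vertices outside $X$ are irrelevant and ignored.

**Definition (realization).** Let $(X,d)$ be a finite metric space. A *realization* is a weighted graph $G=(V,E,w)$ with positive edge weights and $X\subseteq V$ such that the shortest-path distance in $G$ between $x$ and $y$ equals $d(x,y)$ for all $x,y\in X$. It is *optimal* if $\sum_{e\in E}w(e)$ is minimal among all realizations. It is known that optimal realizations exist, but they need not be unique.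

One trivial source of non-uniqueness is *subdivision*: replacing an edge by a path of the same total weight. We count a graph among its own subdivisions.

**Definition (tight span).** Let
$$P(X,d)=\{f\in\mathbb R^X:\ f(x)+f(y)\ge d(x,y)\ \text{for all }x,y\in X\}.$$
The *tight span* $T(X,d)$ is the set of pointwise minimal elements of $P(X,d)$, with the metric $\|f,g\|=\max_{x}|f(x)-g(x)|$. Equivalently, $T(X,d)$ is the union of the bounded faces of the polyhedron $P(X,d)$, so it is a polyhedral complex. Taking $x=y$ in the definition shows $f\ge0$ on $P(X,d)$. The map $x\mapsto h_x=d(x,\cdot)$ embeds $X$ isometrically into $T(X,d)$.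

**Definition (1-skeleton).** $T^{(1)}(X,d)$ is the weighted graph whose vertices are the vertices of $P(X,d)$, whose edges are the bounded edges of $P(X,d)$, and in which the edge $\{f,g\}$ has weight $\|f,g\|$. The functions $h_x$ are among its vertices. (Indeed, if $h_x=\frac12(f+g)$ with $f,g\in P(X,d)$, then $f(x)=g(x)=0$, so $f,g\ge h_x$ pointwise, so $f=g=h_x$.)

For three points at distance $2$, $T^{(1)}$ is the tripod; for the 4-cycle it is the 4-cycle.

**Definition (obtainable).** A realization $G=(V,E,w)$ is *obtainable as a subgraph of* $T^{(1)}(X,d)$ if there is an injective map from $V$ to the vertex set of $T^{(1)}(X,d)$ that sends each $x\in X$ to $h_x$ and every edge of $G$ to an edge of $T^{(1)}(X,d)$ of the same weight.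

In the three-point example the tripod is obtainable, via $v\mapsto(1,1,1)$. If we subdivide one leg, the result is not obtainable, because there is no vertex of $P$ inside that leg. This is why the next statement asks only for *some* optimal realization.

**Conjecture 3.7** (from "Optimal and Hereditarily Optimal", http://uu.diva-portal.org/smash/get/diva2:170958/FULLTEXT01.pdf)**.** *Every finite metric space $(X,d)$ has some optimal realization $G$ obtainable as a subgraph of $T^{(1)}(X,d)$.*

The conjecture is false. We shall prove the following.

**Theorem 1.** There is an integer-valued metric $d$ on a set $X$ with $|X|=74$ such that: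

1. The optimal realizations have weight $117$, and all of them are subdivisions of one graph $G$.
2. No optimal realization is obtainable as a subgraph of $T^{(1)}(X,d)$.

**Theorem 2.**

- (a) For the metric of Theorem 1, every realization obtainable as a subgraph of $T^{(1)}$ has weight $\ge118$. Moreover, no optimal realization $R$ admits even an injective continuous map $|R|\to|T^{(1)}(X,d)|$ that sends $x\mapsto h_x$ and sends each edge to a curve of length at most its weight. So allowing vertices to lie inside 1-cells does not help.
- (b) For all $m\ge1$, $k\ge0$ there is a metric on $n=73m+1+k$ points having a realization of weight $117m+k$, for which every realization obtainable as a subgraph of $T^{(1)}$ has weight $\ge118m+k$. Hence the conjecture fails for every $n\ge74$, the additive gap is unbounded, and the ratio is $\ge118/117$ for arbitrarily large $n$.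

Nothing is claimed about $74$ or $118/117$ being best possible.

## 3. Tight graphs detect the vertices of $P(X,d)$

To decide whether a function is a vertex of $P(X,d)$ we need a combinatorial test. Recall that a point of a polyhedron is a vertex if and only if it is not the midpoint of two distinct points of the polyhedron.

**Definition (tight graph).** For $f\in P(X,d)$, a pair $x,y$ (possibly $x=y$) is *tight* if $f(x)+f(y)=d(x,y)$. The *tight graph* of $f$ has vertex set $X$ and the tight pairs as edges; it has a loop at $x$ exactly when $f(x)=0$. A component with a loop is not bipartite; an isolated point without a loop is bipartite.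

For the tripod center $(1,1,1)$ the tight graph is a triangle. For the center $(1,1,1,1)$ of the square it consists of the two edges $13$ and $24$, so both components are bipartite.

**Lemma 1.** A function $f\in P(X,d)$ is a vertex of $P(X,d)$ if and only if no component of its tight graph is bipartite.

*Proof.* Suppose a component is bipartite with classes $C_0,C_1$, and put $f_t=f+t(\mathbf 1_{C_0}-\mathbf 1_{C_1})$. A tight pair inside this component joins $C_0$ to $C_1$, so its sum does not change; a tight pair in another component is not affected; and no tight pair joins two components. The finitely many remaining constraints have slack. So $f_t\in P(X,d)$ for all small $|t|$, and $f=\frac12(f_t+f_{-t})$ is not a vertex.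

Conversely, suppose no component is bipartite and $f=\frac12(g+h)$ with $g,h\in P(X,d)$. On a tight pair both $g(x)+g(y)$ and $h(x)+h(y)$ are at least $d(x,y)$ and their average is $d(x,y)$, so both are equal to $d(x,y)$. Each component contains an odd closed walk $x_0,x_1,\dots,x_{2k},x_0$ of tight pairs, and the alternating sum of the corresponding equations reads
$$2f(x_0)=d(x_0,x_1)-d(x_1,x_2)+\dots+d(x_{2k},x_0).\tag{1}$$
The same holds for $g$, so $g(x_0)=f(x_0)$. The tight equations then carry $g=f$ along the whole component. So $g=f=h$. $\square$

The second tool says where the vertices of a realization can go.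

**Lemma 2.** Let $R$ be a realization of $(X,d)$ obtainable via $\varphi$, let $v$ be a vertex of $R$, and $f=\varphi(v)$. Then for all $x\in X$
$$f(x)\le\|f,h_x\|\le d_R(v,x).\tag{2}$$

*Proof.* Since $h_x(x)=0$ and $f\ge0$, we have $f(x)=|f(x)-h_x(x)|\le\|f,h_x\|$. A shortest path in $R$ from $v$ to $x$ goes to a path of equal length in $T^{(1)}$ from $f$ to $h_x$, so $\|f,h_x\|\le d_R(v,x)$. (If the distance is infinite there is nothing to prove.) $\square$

This suggests a first approach to *proving* the conjecture. In a connected realization $R$, the function $d_R(v,\cdot)|_X$ lies in $P(X,d)$ by the triangle inequality, and a pair $x,y$ is tight for it exactly when $v$ lies on a shortest path between $x$ and $y$. So send $v$ to $d_R(v,\cdot)|_X$ and try to show that this is a vertex of $P$. If $v$ has degree $3$, we might hope that each two of the three directions at $v$ are joined by a shortest path through $v$ between points of $X$. If the *same* three points $x,y,z$ serve for all three pairs of directions, they form a triangle in the tight graph and their component is not bipartite. But nothing says that the same points serve. The pairs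 could be $xy$ for directions 1 and 2, then $y'z$ for directions 2 and 3, then $x'z'$ for directions 1 and 3, and the tight graph could be a forest. This is the point where the approach stops, and it shows what a counterexample should look like.

## 4. Four leaves: a bipartite branch vertex that can slide

We want a degree-3 vertex $\nu$ with two neighbors $c_1,c_2$ in $X$ and a third direction leading to the rest, such that $c_1c_2$ is tight, some points of the rest are tight only with $c_1$, and the others are tight only with $c_2$. No point may be tight with both. We can destroy tightness of a pair by adding a shortcut between its points.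

The smallest version is this. Take a tree with leaves $c_1,c_2,r_1,r_2$ and inner vertices $\nu$ (adjacent to $c_1,c_2,\mu$) and $\mu$ (adjacent to $r_1,r_2,\nu$), with all five edges of weight $5$. Add shortcuts $Q(r_1,c_2)$ and $Q(r_2,c_1)$, each a path of $13$ unit edges, and let $X$ consist of all vertices on the shortcuts. Between leaves the distances are $d(c_1,c_2)=d(r_1,r_2)=10$, $d(c_i,r_i)=15$, and $13$ for the two shortcut pairs. To check this: these values satisfy the triangle inequality, since any two of them sum to at least $20$; any path between leaves splits at its visits to leaves into tree paths and shortcuts, each at least as long as the value for its ends; and every value is attained. From $\nu$ the leaves $c_1,c_2,r_1,r_2$ have distances $5,5,10,10$, so among the leaves the tight pairs are $c_1c_2$, $c_1r_1$, $c_2r_2$. This is a path, hence bipartite, as desired.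

But the tree is not rigid. For $|\varepsilon|\le1$ change the weights of the leaf edges at $c_1,c_2,r_1,r_2$ to
$$5+\varepsilon,\quad 5-\varepsilon,\quad 5-\varepsilon,\quad 5+\varepsilon .$$
The tree distances for $c_1c_2$, $r_1r_2$, $c_1r_1$, $c_2r_2$ do not change, and those for $c_1r_2$ and $c_2r_1$ become $15\pm2\varepsilon\ge13$. So every piece of a path between leaves is still at least as long as the distance of its ends, the distances between leaves stay the same, and so do all distances in $X$, because a path starting inside a shortcut can leave it only through its ends. All these graphs realize the same $d$ with the same weight $25+26=51$.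

At $\varepsilon=1$ the obstruction at $\nu$ disappears. Let $f=d(\nu,\cdot)|_X$ in that graph, so that $f(c_1),f(c_2),f(r_1),f(r_2)=6,4,9,11$. Now $c_1c_2$, $c_1r_1$ and $c_2r_1$ are all tight ($10$, $15$ and $13$), which is a triangle, and $c_2r_2$ is tight. A point $z$ of $Q(r_1,c_2)$ at distance $s$ from $r_1$ has $f(z)=\min(9+s,17-s)$ and $d(z,c_1)=\min(15+s,23-s)=f(z)+f(c_1)$. A point $z$ of $Q(r_2,c_1)$ at distance $s$ from $r_2$ has $f(z)=\min(11+s,19-s)$ and $d(z,c_2)=\min(15+s,23-s)=f(z)+f(c_2)$. So the tight graph is connected and contains a triangle, and $f$ is a vertex of $P$ by Lemma 1. The same holds for $\mu$, by the symmetry exchanging $c_1$ with $r_2$, $c_2$ with $r_1$, and $\nu$ with $\mu$.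

So a bipartite branch vertex is not enough: the remaining exact distances must also prevent the tree from sliding. In the four-leaf tree, nothing compares the leaf edges at $r_1$ and $r_2$ with each other. The cure is to split the rest into two pairs, $\{a_1,a_2\}$ and $\{b_1,b_2\}$, and to keep all four distances $d(a_i,b_j)$ exact. Then $d(a_1,b_1)=d(a_2,b_1)$ forces the leaf edges at $a_1$ and $a_2$ to be equal, and this stops the sliding. Moreover, both $a_1b_1$ and the other $a_ib_j$ are far from tight at $\nu$, so the tight graph there stays bipartite.

## 5. Six leaves and four shortcuts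

Let $T_0$ be the tree with leaves $Y=\{a_1,a_2,b_1,b_2,c_1,c_2\}$, inner vertices $\alpha,\beta,\rho,\nu$, and nine edges
$$a_i\alpha,\quad b_i\beta,\quad c_i\nu\quad(i=1,2),\qquad \alpha\rho,\quad\beta\rho,\quad\nu\rho,$$
all of weight $5$. Let $D$ be its metric on $Y$: $D(a_1,a_2)=D(b_1,b_2)=D(c_1,c_2)=10$, and $D=20$ for all other pairs.

Let $H$ be the union of four internally disjoint paths
$$Q(a_1,c_2),\quad Q(b_1,c_2),\quad Q(a_2,c_1),\quad Q(b_2,c_1),$$
each with $18$ edges of weight $1$, joining the named leaves, with new interior vertices. Put
$$G=T_0\cup H\quad(\text{so }T_0\cap H=Y),\qquad X=V(H),\qquad d=d_G|_X .$$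
Then $|X|=6+4\cdot17=74$, and by definition $G$ is a realization of $d$, of weight $9\cdot5+4\cdot18=45+72=117$. Note that $\alpha,\beta,\rho,\nu\notin X$.

Let $\bar K=\{a_1c_2,\ b_1c_2,\ a_2c_1,\ b_2c_1\}$ be the set of shortcut pairs and let $K$ be the set of the other $11$ pairs in $Y$:
$$a_1a_2,\quad b_1b_2,\quad c_1c_2,\quad a_ib_j\ (i,j\in\{1,2\}),\quad a_ic_i,\quad b_ic_i\ (i=1,2).$$

**Parity.** Subdivide the edges of $T_0$ into unit edges. All leaves of $T_0$ have the even distance $10$ from $\rho$, and the paths of $H$ have even length, so $G$ becomes a bipartite unit graph. Hence $d$ is integer-valued, and there is a 2-coloring $\mathrm{col}:X\to\{0,1\}$ with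
$$d(x,y)\equiv\mathrm{col}(x)+\mathrm{col}(y)\pmod 2 .\tag{3}$$
For an edge $xx'$ of $H$ we have $d(x,x')=1$, and for each $z\in X$ the numbers $d(x,z)$ and $d(x',z)$ have different parity and differ by at most $1$, so $|d(x,z)-d(x',z)|=1$.

The proof has two halves. Each shortcut must be paid for in full by any realization; this is why all vertices of the shortcuts belong to $X$. And on top of that a tree of weight $45$ must be paid for, which can only be $T_0$, although only the $11$ distances on $K$ can be used at full strength.

## 6. Distances and betweenness in $X$

This section computes $d$ on $Y$ and shows that nothing in $X$ lies between the two points of a pair in $K$.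

**Lemma 3.** On $Y$ we have $d=D$ on $K$ and $d=D-2=18$ on $\bar K$. The triangle inequality in $Y$ is strict: $d(x,y)+d(y,z)>d(x,z)$ for distinct $x,y,z\in Y$. If $z$ is an interior vertex of $Q(u,w)$ at path distance $s$ from $u$ $(1\le s\le17)$, then for $y\in Y$
$$d(z,y)=\min\bigl(s+d(u,y),\ 18-s+d(w,y)\bigr).\tag{4}$$

*Proof.* Let $d'=D$ on $K$ and $d'=18$ on $\bar K$. For distinct $x,y,z\in Y$, $D(x,y)+D(y,z)-D(x,z)$ is twice the distance in $T_0$ from $y$ to the path $[x,z]$. Since $y$ is a leaf on an edge of weight $5$, this is at least $10$. Hence
$$d'(x,y)+d'(y,z)\ \ge\ D(x,z)+10-4\ >\ D(x,z)\ \ge\ d'(x,z).\tag{5}$$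
A path of $G$ between elements of $Y$ splits at its visits to $Y$ into pieces, each of which is a tree path between leaves or an entire path of $H$. Each piece has length at least $d'$ of its ends. By (5), the whole path is at least as long as $d'$ of its ends. Equality is attained by the tree path for pairs in $K$ and by the shortcut for pairs in $\bar K$. So $d=d'$ on $Y$, and (5) is the strict triangle inequality. Finally, (4) holds because a path from $z$ to $Y$ leaves $Q(u,w)$ through $u$ or $w$. $\square$

**Lemma 4.** If $yy'\in K$, $x\in X$ and $d(y,x)+d(x,y')=d(y,y')$, then $x\in\{y,y'\}$.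

*Proof.* If $x\in Y$, this is the strict triangle inequality. Otherwise $x$ is interior to some $Q(u,w)$ with $uw\in\bar K$, at distance $s$ from $u$, and we use (4) for $y$ and for $y'$.

If both minima are attained via $u$, then the sum is $2s+d(u,y)+d(u,y')>d(y,y')$, a contradiction. The same holds if both are attained via $w$.

Otherwise, up to exchanging $u$ and $w$, the minimum for $y$ is attained via $u$ and that for $y'$ via $w$. The sum is then $d(y,u)+18+d(w,y')=d(y,u)+d(u,w)+d(w,y')$. Since it equals $d(y,y')$, the chain
$$d(y,y')\le d(y,u)+d(u,y')\le d(y,u)+d(u,w)+d(w,y')=d(y,y')$$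
consists of equalities: $d(y,u)+d(u,y')=d(y,y')$ and $d(u,w)+d(w,y')=d(u,y')$. By strictness $u\in\{y,y'\}$. If $u=y'$, the second equality says $d(u,w)+d(w,y')=0$, which is false. So $u=y$, and symmetrically $w=y'$. But then $yy'=uw\in\bar K$, contradicting $yy'\in K$. $\square$

## 7. Unit steps cannot be shared

We now look at an arbitrary realization $R$ and show that it must contain $72$ separate units of length for the edges of $H$. We use throughout that a point $r$ on a shortest path of length $L$ from $x$ to $y$, at distance $t$ from $x$ along the path, satisfies $d_R(x,r)=t$ and $d_R(r,y)=L-t$.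

The first lemma is about parity only and holds for any metric of this kind.

**Lemma 5.** Let $d$ be an integer-valued metric on a finite set $X$ with a coloring satisfying (3), and let $R$ be a realization of $d$. Let $\{x,x'\}\ne\{z,z'\}$ be two pairs at distance $1$, with shortest paths $\gamma_{xx'},\gamma_{zz'}$ in $R$. Then no interior point of $\gamma_{xx'}$ lies on $\gamma_{zz'}$, and no interior point of $\gamma_{xx'}$ belongs to $X$.

*Proof.* The second claim is clear, since an interior point has distance strictly between $0$ and $1$ from $x$. For the first, let $r$ be at distance $t$ from $x$ on $\gamma_{xx'}$, $0<t<1$, and at distance $s\in[0,1]$ from $z$ on $\gamma_{zz'}$. Going through $r$ we get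
$$d(x,z)\le t+s,\quad d(x',z')\le2-t-s,\quad d(x,z')\le t+1-s,\quad d(x',z)\le1-t+s .$$
By (3), $x,x'$ have different colors, and so do $z,z'$. Hence $d(x,z)$ and $d(x',z')$ have equal parity, and $d(x,z')$ and $d(x',z)$ both have the opposite parity. Exchanging $z,z'$ (and $s,1-s$) if necessary, we may assume that $d(x,z)$ and $d(x',z')$ are even. Their sum is at most $2$, and they are not both $0$ because the pairs differ. So one is $0$ and the other is exactly $2$. If $x=z$, then $2=d(x',z')\le2-t-s$, so $t\le0$. If $x'=z'$, then $2=d(x,z)\le t+s$, so $t\ge1$. Both are contradictions. $\square$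

*Example.* For the 4-cycle of Section 1, color opposite points alike. The four pairs at distance $1$ give four paths of length $1$ with disjoint interiors in any realization. So every realization has weight at least $4$, and the 4-cycle is optimal.

Return to our metric $d$ on $74$ points. Let $R$ be any realization. For each edge $xx'$ of $H$ fix a shortest path $\gamma_{xx'}$ in $R$, of length $1$. For each $yy'\in K$ fix a shortest path $\gamma_{yy'}$, and let
$$N=\bigcup_{yy'\in K}\gamma_{yy'},$$
a subgraph of $R$. The next lemma separates the unit steps from $N$.

**Lemma 6.** No interior point of any $\gamma_{xx'}$ ($xx'$ an edge of $H$) lies on $N$. A point $x\in X$ lies on $\gamma_{yy'}$ only if $x\in\{y,y'\}$; in particular $N\cap X=Y$.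

*Proof.* The second statement is Lemma 4, because a point $x\in X$ on $\gamma_{yy'}$ satisfies $d(y,x)+d(x,y')=d(y,y')$; and every element of $Y$ occurs in a pair of $K$.

For the first statement, let $r\in\gamma_{xx'}$ be at distance $t$ from $x$, $0<t<1$. We first compute its distances to all $z\in X$:
$$d_R(r,z)=\begin{cases}d(x,z)+t&\text{if }d(x',z)=d(x,z)+1,\\ d(x',z)+1-t&\text{if }d(x,z)=d(x',z)+1.\end{cases}\tag{6}$$
One of the two cases holds, by the remark after (3). In the first, $d_R(r,z)\le t+d(x,z)$ and $d_R(r,z)\ge d(x',z)-(1-t)=d(x,z)+t$. The second is symmetric.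

Now suppose $r\in\gamma_{yy'}$ with $yy'\in K$, so that $d_R(r,y)+d_R(r,y')=d(y,y')$. If $y$ and $y'$ are both in the first case of (6), then $d(x,y)+d(x,y')+2t=d(y,y')$, against the triangle inequality. If both are in the second case, the same happens with $x'$ and $1-t$. If $y$ is in the first case and $y'$ in the second, then adding gives
$$d(y,x)+1+d(x',y')=d(y,y'),\qquad d(y,x')=d(y,x)+1,\qquad d(x,y')=d(x',y')+1 .$$
Hence $d(y,x)+d(x,y')=d(y,y')$ and $d(y,x')+d(x',y')=d(y,y')$. By Lemma 4, both $x$ and $x'$ lie in $\{y,y'\}$, so $\{x,x'\}=\{y,y'\}$ and $d(y,y')=1$, contradicting $d(y,y')\ge10$. The remaining case is the same with $y,y'$ exchanged. $\square$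

By Lemmas 5 and 6 the $72$ open paths $\gamma_{xx'}$, each of length $1$, are pairwise disjoint and disjoint from $N$. Therefore
$$\operatorname{len}(R)\ \ge\ 72+\operatorname{len}(N).\tag{7}$$

The graph $(Y,K)$ is connected (use $a_1a_2,b_1b_2,c_1c_2,a_1b_1,a_1c_1$), so $N$ is connected, and it contains $Y$. Let $S\subseteq N$ be a minimal subtree containing $Y$. Distances in a subgraph can only be larger, so $d_S\ge d_R=d$ on $Y$. It remains to bound $\operatorname{len}(S)$.

## 8. Trees on six leaves with eleven full distances

**Lemma 7.** Let $S$ be a finite tree with positive weights, containing $Y$ among its vertices, minimal with this property, with $d_S\ge d$ on $Y$. Then $\operatorname{len}(S)\ge45$. If equality holds, $S$ is a subdivision of $T_0$ (identical on $Y$). In particular it then has a vertex $\nu'$ of degree $3$ with $d_S(\nu',c_i)=5$ and $d_S(\nu',a_i)=d_S(\nu',b_i)=15$.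

Walking around the tree, as for three points in Section 1, gives only $2\operatorname{len}(S)\ge90-8$, because the shortcuts lower four distances by $2$. The walk will be used only to show that $S$ has the shape of $T_0$. Then an average over the pairs of $K$, where no distance was lowered, gives the sharp bound.

**Preparation: making $Y$ the set of leaves.** An element of $Y$ may be an inner vertex of $S$. Let $S^+$ arise from $S$ by moving each label $y\in Y$ to a new leaf attached at the old vertex $y$ by an edge of length $0$. By minimality every leaf of $S$ is in $Y$, so the leaves of $S^+$ are exactly $Y$. Lengths and distances are unchanged.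

**Preparation: walking around $S^+$.** A depth-first closed walk of $S^+$ from a non-leaf root traverses each edge twice and visits the leaves in a cyclic order $y_1,\dots,y_6$ (indices mod $6$). At each vertex we may choose the order of the branches. So $2\operatorname{len}(S)\ge\sum_id_S(y_i,y_{i+1})\ge\sum_id(y_i,y_{i+1})$. Each pair occurs at most once, and $d=D$ except for four pairs where $d=D-2$, so
$$2\operatorname{len}(S)\ \ge\ \sum_iD(y_i,y_{i+1})-8 .\tag{8}$$
Moreover $\sum_iD(y_i,y_{i+1})=5\sum_e\chi_e$, where $e$ runs over the nine edges of $T_0$ and $\chi_e$ is the number of consecutive pairs $y_i,y_{i+1}$ separated by $e$. Going once around the cyclic order one changes sides an even number of times, and both sides are nonempty, so each $\chi_e$ is even and at least $2$. If some $\chi_e\ge4$, then (8) gives $2\operatorname{len}(S)\ge90+10-8=92$, that is, $\operatorname{len}(S)\ge46$.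

**Step 1: if $S$ does not respect an inner split of $T_0$, then $\operatorname{len}(S)\ge46$.** Let $A|B$ be the split of $Y$ by an inner edge $e$ of $T_0$, so $|A|,|B|\ge2$, and let $S_A,S_B$ be the subtrees of $S^+$ spanned by $A$ and by $B$. Suppose they share a vertex $r$. A leaf of $S^+$ lies in $S_A$ only if it is in $A$, and likewise for $B$, so $r$ is not a leaf. Since $S_A$ is the union of the paths between elements of $A$, there are $a,a'\in A$ with $r$ interior to the path $[a,a']$, and similarly $b,b'\in B$ with $r$ interior to $[b,b']$. Write $C(y)$ for the component of $S^+-r$ containing $y$. Then $C(a)\ne C(a')$ and $C(b)\ne C(b')$.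

We choose a depth-first order from the root $r$ in which these four leaves appear in the cyclic order $a,b,a',b'$, up to exchanging $a\leftrightarrow a'$ or $b\leftrightarrow b'$. If the four components are distinct, visit them in the order $C(a),C(b),C(a'),C(b')$. Otherwise some coincidence occurs between an $a$-component and a $b$-component, and we relabel so that $C(a)=C(b)$. This component differs from $C(a')$ and from $C(b')$. Inside it, visit $a$ before $b$: as $a$ and $b$ are leaves, neither lies on the path from $r$ to the other, so these paths part at some vertex, and there we take the branch of $a$ first. Then visit $C(a')$ and $C(b')$ in this order. If $C(a')=C(b')$, visit $a'$ before $b'$ inside it.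

In this order $A$ and $B$ interleave, so $\chi_e\ge4$, and $\operatorname{len}(S)\ge46$.

**Step 2: if $S$ respects all inner splits, it has the shape of $T_0$.** Assume now that $S_A\cap S_{Y\setminus A}=\emptyset$ for $A=\{a_1,a_2\}$, for $A=\{b_1,b_2\}$ and for $A=\{c_1,c_2\}$. Write $S_a,S_b,S_c$ for the paths $[a_1,a_2],[b_1,b_2],[c_1,c_2]$ in $S^+$; they are pairwise disjoint. Let $\alpha'\in S_a$ be the end of the unique bridge (connecting path) from $S_a$ to $S_{Y\setminus\{a_1,a_2\}}$. For each $z\in Y\setminus\{a_1,a_2\}$ the path from $a_i$ to $z$ passes through $\alpha'$, and its part from $\alpha'$ to $z$ meets $S_a$ only in $\alpha'$. Define $\beta'\in S_b$ and $\nu'\in S_c$ analogously. Let $\rho'$ be the *median* of $\alpha',\beta',\nu'$, the unique vertex common to the three paths between them (in a tripod with these ends, the center).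

We claim that the nine paths
$$[a_i,\alpha'],\quad[b_i,\beta'],\quad[c_i,\nu'],\quad[\alpha',\rho'],\quad[\beta',\rho'],\quad[\nu',\rho']$$
are pairwise edge-disjoint. The first six lie in the disjoint paths $S_a,S_b,S_c$, and $[a_1,\alpha'],[a_2,\alpha']$ are the two parts of $S_a$ cut at $\alpha'$, similarly for $b,c$. The last three meet only in the median. Finally, $[\alpha',\beta']$ is part of a path from $\alpha'$ to $b_1$ and of a path from $\beta'$ to $a_1$, so it meets $S_a$ only in $\alpha'$ and $S_b$ only in $\beta'$; similarly $[\alpha',\nu']$ meets $S_a$ only in $\alpha'$ and $S_c$ only in $\nu'$. Hence $[\alpha',\rho']\subseteq[\alpha',\beta']\cap[\alpha',\nu']$ meets $S_a,S_b,S_c$ at most in $\alpha',\beta',\nu'$, and the same goes for the other two.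

The path between any two elements of $Y$ is the concatenation of these paths exactly as in $T_0$. For instance, the path from $a_i$ to $b_j$ passes through $\alpha'$ and $\beta'$, and $[\alpha',\beta']=[\alpha',\rho']\cup[\rho',\beta']$. Denote the nine lengths by $x_{a_i},x_{b_i},x_{c_i},l_\alpha,l_\beta,l_\nu\ge0$. Their sum is at most $\operatorname{len}(S)$.

**Step 3: averaging over $K$.** We weight the pairs of $K$ so that every edge of $T_0$ is covered with total weight $1$. Define
$$\lambda(a_1a_2)=\lambda(b_1b_2)=\lambda(c_1c_2)=\tfrac12,\qquad\lambda(a_ib_j)=\tfrac18,\qquad\lambda(a_ic_i)=\lambda(b_ic_i)=\tfrac14 .$$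
The tree paths of the pairs in $K$ cover

- $a_i\alpha$ and $b_i\beta$ with weight $\frac12+2\cdot\frac18+\frac14=1$;
- $c_i\nu$ with weight $\frac12+\frac14+\frac14=1$;
- $\alpha\rho$ and $\beta\rho$ with weight $4\cdot\frac18+2\cdot\frac14=1$;
- $\nu\rho$ with weight $4\cdot\frac14=1$.

Since paths in $S$ decompose exactly as in $T_0$, and $d_S\ge d=D$ on $K$,
$$\operatorname{len}(S)\ \ge\ \sum x+\sum l\ =\sum_{yy'\in K}\lambda(yy')\,d_S(y,y')\ \ge\sum_{yy'\in K}\lambda(yy')\,D(y,y')=45 .\tag{9}$$
The last equality is the covering identity in $T_0$ itself; directly, it is $3\cdot\frac12\cdot10+4\cdot\frac18\cdot20+4\cdot\frac14\cdot20=15+10+20$. With Step 1, $\operatorname{len}(S)\ge45$ in all cases.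

**Step 4: equality.** Let $\operatorname{len}(S)=45$. Then Step 1 does not apply to any inner split, so we are in Step 2, and equality holds throughout (9). As $\lambda>0$ on $K$, we get $d_S=D$ on all of $K$. We solve these equations.

- From $a_1a_2$: $x_{a_1}+x_{a_2}=10$. From $a_1b_1$ and $a_2b_1$, both of length $20$: $x_{a_1}=x_{a_2}$. So $x_{a_i}=5$. Likewise $x_{b_i}=5$, from $b_1b_2$, $a_1b_1$, $a_1b_2$. Then $a_1b_1$ gives $l_\alpha+l_\beta=10$.
- From $a_1c_1$ and $a_2c_2$: $5+l_\alpha+l_\nu+x_{c_i}=20$ for $i=1,2$, so $x_{c_1}=x_{c_2}$. With $c_1c_2$: $x_{c_i}=5$. Hence $l_\alpha+l_\nu=10$, and from $b_1c_1$, $l_\beta+l_\nu=10$. So $l_\alpha=l_\beta=l_\nu=5$.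

Compare this with Section 4: the pairs $a_ib_j$ are exactly what excludes the parameter $\varepsilon$.

Since $\operatorname{len}(S)=\sum x+\sum l$ and $S$ has positive weights, every edge of $S$ lies on one of the nine paths. These paths meet only in the ends prescribed by $T_0$: $[\alpha',\rho']$ meets $S_b$ at most in $\beta'$, and if $\beta'\in[\alpha',\rho']$, then, as $\rho'\in[\alpha',\beta']$, we would have $\rho'=\beta'$, contradicting $l_\beta=5$; the other cases are the same. Contracting the zero-length edges of $S^+$ again, we see that $S$ is a subdivision of $T_0$, identical on $Y$. The vertex $\nu'$ has degree $3$, with $d_S(\nu',c_i)=5$ and $d_S(\nu',a_i)=d_S(\nu',b_i)=5+5+5=15$. $\square$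

## 9. Weight 117 and uniqueness up to subdivision

We now prove the first part of Theorem 1. By (7) and Lemma 7 every realization $R$ satisfies
$$\operatorname{len}(R)\ge72+\operatorname{len}(N)\ge72+\operatorname{len}(S)\ge72+45=117,$$
so $G$ is optimal.

Let $\operatorname{len}(R)=117$. Then equality holds everywhere: $\operatorname{len}(N)=\operatorname{len}(S)=45$, so $N=S$ is a subdivision of $T_0$, and $R$ has no edges outside $N\cup\bigcup\gamma_{xx'}$. The open paths $\gamma_{xx'}$ are disjoint from each other, from $X$ and from $N$ by Lemmas 5 and 6, and $N\cap X=Y$ by Lemma 6. So the pieces meet exactly as in $G$, and $R$ is a subdivision of $G$. This proves part 1.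

For later use: the vertex $\nu'$ of $S$ is a vertex of degree $3$ of $R$, since it lies on $N$ and is not in $X$ (the elements of $N\cap X=Y$ are leaves of $S$), and
$$d_R(\nu',c_i)\le5,\qquad d_R(\nu',a_i)\le15,\qquad d_R(\nu',b_i)\le15\qquad(i=1,2).\tag{10}$$

## 10. The only possible image of $\nu'$, and its bipartite tight graph

We define a function $g$ on $X$ by
$$g(c_i)=5,\qquad g(a_i)=g(b_i)=15,\qquad g(z)=\min(15+s,\ 23-s)$$
for $z$ interior to a shortcut $Q(u,c_j)$, where $u\in\{a_1,a_2,b_1,b_2\}$ and $s$ is the path distance from $u$. For $s=0$ and $s=18$ the last formula gives $15$ and $5$, so it holds on all of $Q(u,c_j)$. Note that $g>0$ everywhere.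

**Lemma 8.** Let $R$ be an optimal realization of $d$, let $\nu'$ be as in (10), and let $f\in P(X,d)$ satisfy $f(x)\le d_R(\nu',x)$ for all $x\in X$. Then $f=g$. Moreover, $c_1$ is tight for $g$ with $c_2,a_1,b_1$ and all interior vertices of $Q(a_1,c_2),Q(b_1,c_2)$, and $c_2$ is tight for $g$ with $a_2,b_2$ and all interior vertices of $Q(a_2,c_1),Q(b_2,c_1)$.

*Proof.* By (10), $f(c_i)\le5$ and $f(a_i),f(b_i)\le15$. As $a_ic_i,b_ic_i\in K$, we have $f(a_i)+f(c_i)\ge20$ and $f(b_i)+f(c_i)\ge20$. So all these are equalities: $f(c_i)=5$ and $f(a_i)=f(b_i)=15$. In particular $a_ic_i$, $b_ic_i$ are tight, and so is $c_1c_2$, since $5+5=10$.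

Let $z$ be interior to $Q(u,c_2)$ with $u\in\{a_1,b_1\}$, at path distance $s$ from $u$. Going through $u$ or $c_2$,
$$f(z)\le d_R(\nu',z)\le\min(15+s,\ 5+18-s).$$
On the other hand, $d(u,c_1)=20$ and $d(c_2,c_1)=10$, so by (4)
$$f(z)\ge d(z,c_1)-f(c_1)=\min(s+20,\ 18-s+10)-5=\min(s+15,\ 23-s).$$
So $f(z)=\min(15+s,23-s)$ and $f(z)+f(c_1)=d(z,c_1)$. Symmetrically, for $z$ interior to $Q(u,c_1)$ with $u\in\{a_2,b_2\}$ we get $f(z)=\min(15+s,23-s)$ and $f(z)+f(c_2)=d(z,c_2)$. Thus $f=g$. (The function $d_G(\nu,\cdot)|_X$ lies in $P(X,d)$ and satisfies the hypotheses for $R=G$, so $g=d_G(\nu,\cdot)|_X\in P(X,d)$, and the tightness statements concern $g$ alone.) $\square$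

Put
$$\mathrm{I}=V(Q(a_2,c_1))\cup V(Q(b_2,c_1)),\qquad \mathrm{II}=V(Q(a_1,c_2))\cup V(Q(b_1,c_2)),$$
so $X=\mathrm I\sqcup\mathrm{II}$.

**Lemma 9.** Every tight pair of $g$ (pairs $x=y$ included) has one element in $\mathrm I$ and one in $\mathrm{II}$. Hence
$$g_t:=g+t(\mathbf 1_{\mathrm I}-\mathbf 1_{\mathrm{II}})\in P(X,d)\qquad\text{for all sufficiently small }|t|,\tag{11}$$
and $g$ is not a vertex of $P(X,d)$.

*Proof.* We show $g(z)+g(z')>d(z,z')$ for all $z,z'\in\mathrm{II}$, including $z=z'$. By the formula for $g$, there are $u,u'\in\{a_1,b_1,c_2\}$ with $g(z)\ge d(z,u)+g(u)$ and $g(z')\ge d(z',u')+g(u')$: each value is $s+15$ or $(18-s)+5$, where $s$ and $18-s$ are the path distances to the two ends of the shortcut. Next, $g(u)+g(u')>d(u,u')$. Indeed, for $\{a_1,b_1\}$ this is $30>20$; for $\{a_1,c_2\}$ and $\{b_1,c_2\}$ it is $20>18$, and here the shortcuts are used; for $u=u'$ it is $2g(u)>0$. Hence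
$$g(z)+g(z')\ge d(z,u)+g(u)+g(u')+d(u',z')>d(z,u)+d(u,u')+d(u',z')\ge d(z,z').$$
By symmetry (exchange the indices $1$ and $2$) the same holds in $\mathrm I$. So the tight pairs join $\mathrm I$ to $\mathrm{II}$. In $g_t$ tight constraints keep their value and the others have slack, which gives (11). Since $g=\frac12(g_t+g_{-t})$, $g$ is not a vertex. $\square$

**Proof of Theorem 1, part 2.** Suppose an optimal realization $R$ is obtainable via $\varphi$, and let $f=\varphi(\nu')$. This is a vertex of $P(X,d)$. By Lemma 2, $f(x)\le d_R(\nu',x)$ for all $x\in X$. By Lemma 8, $f=g$, which is not a vertex by Lemma 9. This contradiction proves Theorem 1, and Conjecture 3.7 is false. $\blacksquare$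

## 11. Integral vertices and the bound 118

To pass from "not $117$" to "at least $118$" we show that obtainable realizations have integer weight.

**Lemma 10.** Let $d$ be the restriction of the path metric of a bipartite unit graph to a set $X$ of its vertices. Then all vertices of $P(X,d)$ are integral, and all edge weights of $T^{(1)}(X,d)$ are integers.

*Proof.* Let $f$ be a vertex of $P(X,d)$. By Lemma 1 each component of the tight graph contains an odd closed walk $x_0,\dots,x_{2k},x_0$, and (1) holds. Signs do not matter mod $2$, and $d(x,y)\equiv\mathrm{col}(x)+\mathrm{col}(y)$ for a 2-coloring of the unit graph, so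
$$2f(x_0)\equiv\sum_id(x_i,x_{i+1})\equiv2\sum_i\mathrm{col}(x_i)\equiv0\pmod2 .$$
Hence $f(x_0)\in\mathbb Z$, and by the tight equations $f$ is integral on the whole component. The weights $\|f,g\|$ are then integers too. $\square$

Bipartiteness matters here: for three points at mutual distance $1$ (a unit triangle), the function $(\frac12,\frac12,\frac12)$ has a triangle as tight graph, so it is a vertex of $P$.

**Proof of the first claim of Theorem 2(a).** A realization obtainable as a subgraph of $T^{(1)}(X,d)$ has integer weight by Lemma 10, which applies by Section 5. By Theorem 1 the weight is at least $117$ and not equal to $117$. So it is at least $118$. $\square$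

## 12. A triod does not embed in an arc

**Proof of the second claim of Theorem 2(a).** Let $R$ be optimal and let $\psi:|R|\to|T^{(1)}(X,d)|$ be injective and continuous, with $\psi(x)=h_x$, sending each edge to a curve of length at most its weight. Put $f=\psi(\nu')\in P(X,d)$.

*Locating $f$.* The image under $\psi$ of a shortest path from $\nu'$ to $x$ is a curve from $f$ to $h_x$ of length at most $d_R(\nu',x)$. So $f(x)\le\|f,h_x\|\le d_R(\nu',x)$ as in (2), and $f=g$ by Lemma 8.

*The neighborhood of $g$ in $|T^{(1)}|$.* Let $F$ be the face of $P(X,d)$ consisting of all $h\in P(X,d)$ for which every tight pair of $g$ is tight. It contains $g$ in its relative interior. The tight graph of $g$ is bipartite with classes $\mathrm I,\mathrm{II}$ by Lemma 9, and it is connected by Lemma 8: all points are joined to $c_1$ or $c_2$, and $c_1c_2$ is tight. So if $h$ satisfies the tight equations of $g$, then $h-g$ changes sign along each tight pair, and $h=g+t(\mathbf 1_{\mathrm I}-\mathbf 1_{\mathrm{II}})$ for some $t$. By (11) all small $|t|$ occur, so $F$ is a 1-dimensional face with $g$ in its relative interior. Distinct edges of $P$ meet at most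 in a common vertex, so $g$ lies on no other edge. Since $g\in|T^{(1)}|$ is not a vertex, the 1-cell containing it is $F$. The other closed cells of $|T^{(1)}|$ of dimension 1 are finitely many closed sets missing $g$, so $g$ has a neighborhood in $|T^{(1)}|$ that is an open arc.

*The contradiction.* The vertex $\nu'$ has degree $3$ in $R$. By continuity $\psi$ maps three short legs at $\nu'$, which meet only in $\nu'$, into this arc, that is, into an open interval in which $g$ corresponds to a point $p$. The images are three connected subsets containing $p$ and more than one point, hence three nondegenerate intervals containing $p$. Two of them extend to the same side of $p$, so they share points other than $p$. This contradicts injectivity. $\square$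

## 13. Gluing copies at a point

For Theorem 2(b) we glue copies of the example together at a single point and show that a realization obtainable as a subgraph of $T^{(1)}$ splits into realizations of the copies.

**The spaces $\hat X$.** Fix $x_0\in X$. Take $m$ copies $X_1,\dots,X_m$ of $(X,d)$ and, if $k>0$, a path block $X_{m+1}=\{p_0,\dots,p_k\}$ with $d(p_i,p_j)=|i-j|$. Identify all copies of $x_0$, and $p_0$, to one point $x_0$, and put $d(x,y)=d(x,x_0)+d(x_0,y)$ for $x,y$ in different blocks. Call the result $\hat X$. Then $|\hat X|=73m+1+k$. Gluing $m$ copies of $G$ and a unit path with $k$ edges at $x_0$ gives a realization of weight $117m+k$. Subdivided into unit edges, it is a bipartite unit graph, because bipartite graphs glued at one vertex stay bipartite. So Lemma 10 applies to $\hat X$. If there is only one block ($m=1$, $k=0$), the claim is Theorem 2(a); so assume at least two blocks.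

**Lemma 11.** For $f\in T(\hat X)$ there is a block $X_i$ with
$$f(y)=f(x_0)+d(x_0,y)\qquad\text{for all }y\notin X_i ,\tag{12}$$
and it is unique unless $f=h_{x_0}$.

For instance, glue two path blocks $\{x_0,p\}$ and $\{x_0,q\}$ with $d(x_0,p)=d(x_0,q)=1$. The functions with $(f(p),f(x_0),f(q))=(1-s,s,1+s)$, $0\le s\le1$, satisfy (12) for the block $\{x_0,p\}$; they lie on the segment from $h_{x_0}$ to $h_p$.

*Proof.* Let $\mu_i=\min_{x\in X_i}(f(x)-d(x,x_0))$. For $i\ne j$, $x\in X_i$ and $y\in X_j$ we have $f(x)+f(y)\ge d(x,x_0)+d(x_0,y)$, so $\mu_i+\mu_j\ge0$.

If all $\mu_i\ge0$, then $f\ge h_{x_0}$, so $f=h_{x_0}$ by minimality, and (12) holds for every $i$.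

Otherwise some $\mu_i<0$. Then $\mu_j\ge-\mu_i$ for $j\ne i$, so $f(y)\ge d(y,x_0)-\mu_i$ for all $y\in X_j$, $j\neq i$. Since there is another block and it contains $x_0$, in particular $f(x_0)\ge-\mu_i$. Let $f'=f$ on $X_i\setminus\{x_0\}$ and $f'(y)=d(y,x_0)-\mu_i$ for all other $y$, including $x_0$. Then $f'\le f$. We check $f'\in P(\hat X)$. For two points of $X_i\setminus\{x_0\}$ nothing has changed. For $x\in X_i\setminus\{x_0\}$ and another point $y$,
$$f'(x)+f'(y)=f(x)+d(y,x_0)-\mu_i\ge d(x,x_0)+d(y,x_0)\ge d(x,y),$$
because $f(x)\ge d(x,x_0)+\mu_i$. For two other points $y,y'$ the sum is at least $d(y,x_0)+d(y',x_0)\ge d(y,y')$, as $-\mu_i>0$. By minimality $f=f'$. So $f(x_0)=-\mu_i$ and (12) holds.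

If (12) holds for two different blocks, then every $y\ne x_0$ is outside one of them, so $f(y)=f(x_0)+d(x_0,y)$ for all $y$. Hence $f\ge h_{x_0}$ and $f=h_{x_0}$. $\square$

**Step 1: the 1-skeleton splits at $h_{x_0}$.** Let $T_i\subseteq T(\hat X)$ be the closed set of all $f$ satisfying (12) for $i$. By Lemma 11, the $T_i$ cover $T(\hat X)$ and pairwise meet only in $h_{x_0}$. An edge of $T^{(1)}(\hat X)$ is a segment in $T(\hat X)$, and the vertex $h_{x_0}$ of $P(\hat X)$ is not in its relative interior. So the edge without $h_{x_0}$ is connected, and it is covered by the finitely many pairwise disjoint, relatively closed sets $T_i\setminus\{h_{x_0}\}$. Hence it lies in one of them, and the whole edge lies in exactly one $T_i$.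

**Step 2: an obtainable realization splits at $x_0$.** Let $R$ be a realization of $\hat X$ obtainable via $\varphi$, and let $R_i$ be the subgraph of $R$ induced on $\varphi^{-1}(T_i)$. Every edge of $R$ goes to an edge of $T^{(1)}$, which lies in some $T_i$; so the edge lies in $R_i$. It lies in no other $R_j$, since otherwise both its ends would go to $h_{x_0}$, against injectivity. Also by injectivity, different $R_i$ share only the vertex $x_0$. If $x\in X_i$, then $h_x(y)=d(x,x_0)+d(x_0,y)=h_x(x_0)+d(x_0,y)$ for $y\notin X_i$, so $h_x\in T_i$ and $x\in V(R_i)$.

Consider a simple path in $R$ between points of $X_i$. If it used edges outside $R_i$, take a maximal run of consecutive such edges. Each end of the run is a vertex of $R_i$ (it is an end of the whole path or is incident with an edge of $R_i$) and of some $R_j$ with $j\ne i$, so it is $x_0$. Then the path would pass $x_0$ twice. So simple paths between points of $X_i$ stay in $R_i$, and $R_i$ realizes $d|_{X_i}$.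

It follows that $\operatorname{len}(R)=\sum_i\operatorname{len}(R_i)$. If $k>0$, $\operatorname{len}(R_{m+1})\ge d(p_0,p_k)=k$. For $i\le m$, $\operatorname{len}(R_i)$ is an integer by Lemma 10, and it is at least $117$ by Theorem 1.

**Step 3: $\operatorname{len}(R_i)\ne117$ for $i\le m$.** Suppose $\operatorname{len}(R_i)=117$. Then $R_i$ is an optimal realization of $X_i\cong X$ and contains a vertex $\nu'$ as in (10). (It has no isolated vertices outside $X_i$ that are not isolated in $R$, since all edges of $R$ at a vertex of $R_i$ other than $x_0$ lie in $R_i$.) Put $f=\varphi(\nu')$, a vertex of $P(\hat X)$. The restriction $f|_{X_i}$ lies in $P(X_i,d)$, and by Lemma 2, $f(x)\le d_R(\nu',x)\le d_{R_i}(\nu',x)$ for $x\in X_i$. So $f|_{X_i}=g$ by Lemma 8. Also $f\in T_i$, so (12) holds for $f$ and $i$.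

With $g_t$ as in (11), put $f_t=g_t$ on $X_i$ and $f_t(y)=g_t(x_0)+d(x_0,y)$ for $y\notin X_i$. Then $f_0=f$. For $|t|$ so small that $g_t\in P(X,d)$ we check that $f_t\in P(\hat X)$:

- for pairs in $X_i$ this is $g_t\in P(X,d)$;
- for $x\in X_i$, $y\notin X_i$: $f_t(x)+f_t(y)=g_t(x)+g_t(x_0)+d(x_0,y)\ge d(x,x_0)+d(x_0,y)=d(x,y)$;
- for $y,y'\notin X_i$: the sum is $d(y,x_0)+d(x_0,y')+2g_t(x_0)\ge d(y,y')$, since $g_t(x_0)\ge0$.

As $f=\frac12(f_t+f_{-t})$ and $f_t\ne f_{-t}$ for $t\ne0$, $f$ is not a vertex of $P(\hat X)$, a contradiction.

**Step 4: counting.** So $\operatorname{len}(R_i)\ge118$ for each $i\le m$, and $\operatorname{len}(R)\ge118m+k$. Together with the realization of weight $117m+k$ this proves the first sentence of Theorem 2(b). Taking $m=1$ and $k=n-74$ gives counterexamples to the conjecture for every $n\ge74$. The additive gap is at least $m$, hence unbounded. Taking $k=0$ gives ratio at least $118/117$ with $n=73m+1$ arbitrarily large. $\blacksquare$
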